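\title{Two-way nondeterministic probabilistic automata in polynomial expected time accept only regular languages}

\begin{abstract}
We prove that every language accepted with bounded error and in polynomial expected time by a two-way finite automaton with nondeterministic and probabilistic states is regular. In particular, this class of languages is closed under complement. The proof cuts the input as $xy$ and certifies rejection by a superharmonic function on the finitely many ways of crossing the cut. A concave distortion allows this function to be rounded on a logarithmic scale, so that polylogarithmically many rectangles cover the $0$'s, and by duality the $1$'s, of the matrix $[xy\in L]$. Such matrices have rank $n^{o(1)}$, while a nonregular language has rank above $n/3$ infinitely often. The argument works for two opposing players, real transition probabilities, arbitrary isolated thresholds, and every time bound $T$ with $\log\log T(n)=o(\sqrt{\log n})$.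
\end{abstract}

\section{The problem and the result}\label{sec:intro}

\subsection{The automata}

A \emph{two-way nondeterministic probabilistic finite automaton} (2npfa) $M$ has a finite input alphabet $\Sigma$, a finite set $Q$ of states, and a read-only head. On input $w=w_1\cdots w_n\in\Sigma^*$ the tape has cells $0,1,\dots,n+1$; cell $0$ holds the left endmarker $\vdash$, cell $n+1$ holds the right endmarker $\dashv$, and cell $j$ holds $w_j$ for $1\le j\le n$. The endmarkers are not in $\Sigma$. The automaton starts in a designated initial state with its head on cell $0$.

The set $Q$ is partitioned into a set $N$ of \emph{nondeterministic} states, a set of \emph{probabilistic} states, and two halting states, one accepting and one rejecting. A \emph{move} is a pair $(q',d)\in Q\times\{-1,0,1\}$: enter state $q'$ and shift the head by $d$. The transition function assigns a weight $\delta(q,s,q',d)\in\{0,\frac12,1\}$ to the move $(q',d)$ when $M$ is in state $q$ and scans the symbol $s$; moves that would take the head off the tape have weight $0$. If $q$ is probabilistic, the weights $\delta(q,s,\cdot,\cdot)$ sum to $1$ and are the probabilities of the moves, so $M$ either moves deterministically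 or tosses a fair coin. If $q\in N$, the weights are $0$ or $1$; the moves of weight $1$ are \emph{allowed}, and there is at least one.

A \emph{strategy} on the input $w$ selects, for every cell $j$ and every $q\in N$, one move that is allowed for $q$ and the symbol in cell $j$; whenever $M$ is in state $q$ on cell $j$, it makes that move. A strategy has no memory: it answers in the same way at every visit. Once it is fixed, the computation is a Markov chain. The \emph{running time} is the number of moves made until a halting state is entered, and it is $\infty$ if this never happens.

The automaton $M$ \emph{accepts $L\subseteq\Sigma^*$ with bounded error} if there is a constant $\epsilon<\frac12$ such that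
\begin{itemize}
\item for every $w\in L$, under \emph{some} strategy $M$ accepts $w$ with probability at least $1-\epsilon$;
\item for every $w\notin L$, under \emph{every} strategy $M$ rejects $w$ with probability at least $1-\epsilon$.
\end{itemize}
It \emph{runs in polynomial expected time} if there is a polynomial $p$ such that, for every input $w$ and every strategy, the expected running time is at most $p(|w|)$. Let 2NPFA be the class of languages accepted with bounded error by 2npfa's, let 2NPFA-polytime be the subclass obtained from 2npfa's that run in polynomial expected time, let 2PFA be the analogue of 2NPFA for automata with $N=\emptyset$, and let Regular be the class of regular languages.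

\subsection{Closure under complement}

When $N=\emptyset$ the two conditions of acceptance are mirror images, and exchanging the two halting states complements the language. When $N\ne\emptyset$ this fails: after the exchange, the words of the complement are accepted under every strategy and the other words are rejected under some strategy, which is the wrong pattern of quantifiers. The following question is left open in \cite{power}.

\medskip
\noindent\textbf{Problem.} \emph{Is 2NPFA-polytime closed under complement?}
\medskip

Three facts are known. The class 2NPFA-polytime contains Regular. The class 2NPFA contains 2PFA, and $\{0^n1^n\mid n\ge0\}\in$ 2PFA by a result of Freivalds, so without a time bound nonregular languages are accepted. Finally, if 2NPFA-polytime is closed under complement, then it equals Regular. Since Regular is closed under complement, the problem asks whether 2NPFA-polytime equals Regular.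

Either answer is plausible. A strategy is a table of size proportional to $|w|$ that the automaton can consult as often as it likes, so it is a long written witness, and coins may help to check it; one could expect some nonregular language in which members have witnesses and nonmembers do not. On the other hand, for one-way automata without coins the same asymmetry of quantifiers is harmless, because the subset construction shows that only regular languages arise. The second picture is the right one.

\begin{theorem}\label{thm:main}
2NPFA-polytime $=$ Regular. In particular, 2NPFA-polytime is closed under complement.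
\end{theorem}

We prove the equality directly and do not use the third known fact.

\subsection{The matrix of a language}\label{sec:method}

Let $\Sigma^{\le n}$ be the set of words of length at most $n$. For a language $L$ let $A_n$ be the $0/1$ matrix with rows and columns indexed by $\Sigma^{\le n}$ and with $A_n[x,y]=1$ if and only if $xy\in L$. A \emph{$0$-rectangle} of a $0/1$ matrix is a product $R\times C$ of a set of rows and a set of columns on which all entries are $0$; $1$-rectangles are defined in the same way. A family of $0$-rectangles \emph{covers the $0$'s} if every entry $0$ lies in one of them. All ranks are over the field $\mathbb{F}_2$, and all logarithms have base $2$ unless a base is shown.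

The matrix measures how much has to be known about $x$ in order to decide whether $xy\in L$. If a deterministic finite automaton (DFA) with $s$ states accepts $L$, the row of $x$ depends only on the state reached after $x$. Hence $\operatorname{rank}A_n\le s$, and the $s$ rectangles $\{x\text{ leads to }q\}\times\{y\text{ is rejected from }q\}$ cover the $0$'s. For $L=\{0^i1^i\mid i\ge0\}$, the rows $0^i$ and columns $1^j$ form an identity matrix, so $\operatorname{rank}A_n\ge n+1$. The proof has three steps.
\begin{enumerate}
\item If $L$ is accepted in polynomial expected time, then $k=(\log n)^{O(1)}$ rectangles cover the $0$'s of $A_n$, and as many cover the $1$'s (Proposition~\ref{prop:cover}).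
\item Then $\operatorname{rank}A_n\le (k+1)^{1+\log k}=2^{O((\log\log n)^2)}=n^{o(1)}$ (Lemma~\ref{lem:rank}).
\item If $L$ is not regular, $\operatorname{rank}A_n>n/3$ for infinitely many $n$ (Lemma~\ref{lem:nonreg}).
\end{enumerate}
The automaton enters only in the first step, which occupies Sections~\ref{sec:toy}--\ref{sec:cover}. Because the second step loses a quasipolynomial factor, polynomially many rectangles would be useless, and the whole difficulty is to get far below that number.

\section{Two players and the dual machine}\label{sec:model}

The first step asks for a cover of the $0$'s and a cover of the $1$'s. In a model that is visibly symmetric under complement, one cover follows from the other. We therefore add a second player, and at no extra cost we allow arbitrary probabilities and thresholds.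

A \emph{two-player machine} is defined like a 2npfa, with two changes. At a probabilistic state the weights $\delta(q,s,\cdot,\cdot)$ form an arbitrary probability distribution with real values. The nondeterministic states are partitioned into \emph{existential} and \emph{universal} ones. An existential strategy $\sigma$ selects an allowed move for each cell and each existential state, and a universal strategy $\tau$ does the same for the universal states. Let $0\le a<b\le1$ be constants. The machine $M$ \emph{accepts $L$ with thresholds $a<b$} if
\begin{itemize}
\item for $w\in L$ there is $\sigma$ such that for all $\tau$, $\Pr[\text{accept}]\ge b$;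
\item for $w\notin L$ there is $\tau$ such that for all $\sigma$, $\Pr[\text{accept}]\le a$.
\end{itemize}
Let $T_M(n)$ be the maximum of the expected running time over all inputs of length at most $n$ and all pairs $(\sigma,\tau)$. We assume throughout that $T_M(n)$ is finite for all $n$, and we say that $M$ \emph{runs in expected time $T$} if $T_M(n)\le T(n)$ for all $n$.

\begin{theorem}\label{thm:general}
Fix thresholds $0\le a<b\le1$. If a two-player machine $M$ accepts a nonregular language, then there is $c>0$ with $T_M(n)\ge2^{2^{c\sqrt{\log n}}}$ for infinitely many $n$. Consequently, for every $T$ with $\log\log T(n)=o(\sqrt{\log n})$, in particular for $T(n)=2^{(\log n)^{O(1)}}$, two-player machines running in expected time $T$ accept only regular languages. When also $T(n)\ge n+2$ for all $n$, they accept exactly the regular languages.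
\end{theorem}

Some hypothesis on the time is necessary, since $\{0^n1^n\mid n\ge 0\}\in$ 2PFA.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:general}]
Let a 2npfa $M$ accept $L$ with error $\epsilon<\frac12$ in expected time $p$. Necessarily $\epsilon\ge0$. Declare all nondeterministic states existential and put $a=\epsilon$, $b=1-\epsilon$. A word that is rejected with probability at least $1-\epsilon$ is accepted with probability at most $\epsilon$, so $M$ accepts $L$ with thresholds $a<b$. Moreover $T_M(n)\le\tilde p(n)$, where $\tilde p$ arises from $p$ by replacing the coefficients by their absolute values. A polynomial is eventually smaller than $2^{2^{c\sqrt{\log n}}}$ for every $c>0$, so $L$ is regular. Conversely, a DFA is a 2npfa with weights $0$ and $1$: it steps off $\vdash$, reads the $n$ letters, and halts on $\dashv$, without error and in $n+2$ moves.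
\end{proof}

The \emph{dual} $\overline M$ of a two-player machine $M$ is obtained by exchanging the accepting and the rejecting state and exchanging the labels ``existential'' and ``universal''.

\begin{lemma}\label{lem:dual}
If $M$ accepts $L$ with thresholds $a<b$, then $\overline M$ accepts $\Sigma^*\setminus L$ with thresholds $1-b<1-a$. It has the same number of states, and $T_{\overline M}=T_M$.
\end{lemma}

\begin{proof}
The two machines have the same pairs of strategies, with the roles exchanged, and the same runs. Since the expected running time is finite, $M$ halts with probability $1$, so $\Pr[\overline M\text{ accepts}]=1-\Pr[M\text{ accepts}]$ under every pair. If $w\notin L$, some $\tau$, existential for $\overline M$, gives $\Pr[\overline M\text{ accepts}]\ge1-a$ against all $\sigma$. If $w\in L$, some $\sigma$, universal for $\overline M$, gives $\Pr[\overline M\text{ accepts}]\le1-b$ against all $\tau$.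
\end{proof}

From now on it suffices to cover the $0$'s. We may assume that the initial state is not a halting state, since otherwise $L$ is $\Sigma^*$ or $\emptyset$. Then $T_M(n)\ge1$.

\section{A machine that bounces}\label{sec:toy}

The idea of the cover is visible in a machine that crosses the cut in only one way in each direction. Consider inputs $xy$ with $x=0^i$, $y=1^j$ and $1\le i,j\le n$. The machine walks to the first $1$ and then alternates two phases. In the right phase it walks over the $1$'s, tossing a fair coin on each; on $\dashv$ it accepts if all tosses were heads, and otherwise it returns to the last $0$. In the left phase it walks over the $0$'s, tossing a coin on each; on $\vdash$ it rejects if all tosses were heads, and otherwise it returns to the first $1$.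

Seen from the cut between $x$ and $y$, the run is a Markov chain on four points: $\to$ (a right phase begins), $\leftarrow$ (a left phase begins), $\mathrm{acc}$ and $\mathrm{rej}$. With $\alpha=2^{-i}$ and $\beta=2^{-j}$, it goes from $\to$ to $\mathrm{acc}$ with probability $\beta$ and otherwise to $\leftarrow$, and from $\leftarrow$ to $\mathrm{rej}$ with probability $\alpha$ and otherwise to $\to$. The acceptance probability $A$ from $\to$ satisfies $A=\beta+(1-\beta)(1-\alpha)A$, so
\[
A=\frac{\beta}{\alpha+\beta-\alpha\beta}=\frac1{\alpha/\beta+1-\alpha}.
\]
If $i\ge j$ then $\alpha/\beta\le1$ and $A>\frac12$. If $i<j$ then $\alpha/\beta\ge2$, $\alpha\le\frac12$ and $A\le\frac25$. On these inputs the machine computes the matrix $[i\ge j]$ with thresholds $\frac25<\frac12$. A round of two phases ends the run with probability $\alpha+\beta-\alpha\beta$, so the expected number of rounds is $1/(\alpha+\beta-\alpha\beta)$, which is exponential in $\min(i,j)$.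

\emph{Certificates.} To certify that $A$ is small, take a function $V$ with $V(\mathrm{rej})=0$ and with nonnegative gaps $d_0=V(\leftarrow)$, $d_1=V(\to)-V(\leftarrow)$, $d_2=V(\mathrm{acc})-V(\to)$, and require that its expectation does not increase in a step of the chain:
\[
(1-\alpha)V(\to)\le V(\leftarrow),\qquad \beta V(\mathrm{acc})+(1-\beta)V(\leftarrow)\le V(\to).
\]
In terms of the gaps, for $d_0,d_1>0$, these conditions read
\begin{equation}\label{eq:toy}
\frac{d_1}{d_0}\le\frac{\alpha}{1-\alpha}=\frac1{2^i-1},\qquad \frac{d_2}{d_1}\le\frac{1-\beta}{\beta}=2^j-1 .
\end{equation}
The first condition concerns only $x$ and the second only $y$, so $V$ defines a rectangle, of the form $\{i\le i_0\}\times\{j\ge j_0\}$. The true acceptance probabilities have the gaps $\Delta_0=(1-\alpha)A$, $\Delta_1=\alpha A$, $\Delta_2=1-A$, and they satisfy \eqref{eq:toy} with equality. Thus \eqref{eq:toy} says that $d_0/d_1\ge\Delta_0/\Delta_1$ and $d_2/d_1\le\Delta_2/\Delta_1$. It follows that $d_2/(d_0+d_1)\le\Delta_2/(\Delta_0+\Delta_1)=(1-A)/A$, that is, $A\le V(\to)/V(\mathrm{acc})$. Whenever $V(\to)/V(\mathrm{acc})<\frac12$, the rectangle of $V$ is a $0$-rectangle.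

\emph{Rounding.} Every entry $0$ has its own exact certificate $(\Delta_0,\Delta_1,\Delta_2)$, and we want to replace it by a member of a small fixed family. Since \eqref{eq:toy} holds with equality, rounding each gap to a nearby grid point may break it. But \eqref{eq:toy} only bounds ratios of later gaps to earlier gaps, so it survives if later gaps are shrunk more than earlier ones. Fix $\theta<1$ and let $d_t$ be the power of $\theta$ in the interval $(\theta^{t+1}\Delta_t,\theta^t\Delta_t]$. Then $d_1/d_0<\theta\Delta_1/(\theta\Delta_0)$ and $d_2/d_1<\theta^2\Delta_2/(\theta^2\Delta_1)$, so \eqref{eq:toy} holds. The price is a constant factor: $V(\to)\le A\le\frac25$ and $V(\mathrm{acc})>\theta^3$, and the ratio stays below $\frac12$ if $\theta^3>\frac45$. A certificate is now described by three exponents.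

\emph{The role of time.} The exponents can still be of order $n$, because $\Delta_1=\alpha A\le\beta=2^{-j}$. For this machine that is unavoidable: the $0$'s at $(i,i+1)$ and $(i',i'+1)$ with $i<i'$ lie in no common $0$-rectangle, since the entry $(i',i+1)$ is $1$, so $n-1$ rectangles are needed. Suppose, however, that the expected number of crossings were at most $T$. Then each inequality could be violated by an additive amount $\gamma$ at a total cost of $\gamma T$, which is small for $\gamma\ll1/T$. Gaps much smaller than $\gamma$ could be replaced by $0$, and only $O(\log T)$ exponents would remain. For the bouncing machine this last step fails as it must: with $d_1=0$ and slack $\gamma$, the left condition is vacuous and the right one is $\beta d_2\le\gamma$, so the rectangle contains entries $1$ with $i\ge j$, and for these the expected number of rounds is at least $1/(2\beta)\ge d_2/(2\gamma)$.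

The general proof follows this pattern. Section~\ref{sec:chain} sets up the chain at the cut and shows that approximate certificates are sound, Section~\ref{sec:value} finds an exact certificate that works against all existential strategies at once, and Section~\ref{sec:round} rounds it.

\section{The crossing chain}\label{sec:chain}

Fix a two-player machine $M$ that accepts $L$ with thresholds $a<b$. A \emph{configuration} on an input is a pair (non-halting state, cell), or one of the symbols $\mathrm{acc}$, $\mathrm{rej}$, which stand for all situations in which the accepting or the rejecting state has been entered. Under a pair $(\sigma,\tau)$ the run is a Markov chain on the finite set of configurations, absorbed at $\mathrm{acc}$ and $\mathrm{rej}$. We write $H\le\infty$ for the running time.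

Let the input be $xy$. The \emph{left part} of the tape consists of the cells $0,\dots,|x|$ and holds ${\vdash}x$; the \emph{right part} consists of the remaining cells and holds $y{\dashv}$. Both are nonempty. A \emph{left} existential strategy $\sigma^-$ for $x$ selects allowed moves of existential states on the cells of ${\vdash}x$, and a \emph{right} existential strategy $\sigma^+$ for $y$ does so on the cells of $y{\dashv}$, counted from the cut. The first notion does not depend on $y$ and the second does not depend on $x$. Because strategies have no memory, an existential strategy on $xy$ is exactly a pair $\sigma=(\sigma^-,\sigma^+)$, and any left strategy can be combined with any right strategy. The same holds for $\tau=(\tau^-,\tau^+)$. This product structure is what will produce rectangles.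

Introduce the following symbols, which do not depend on $x$ and $y$:
\begin{itemize}
\item $\star$, for the initial state on cell $0$;
\item $(q,\leftarrow)$, for a non-halting state $q$ on the last cell of the left part;
\item $(q,\to)$, for a non-halting state $q$ on the first cell of the right part.
\end{itemize}
Let $K^-$ consist of $\star$ and the $(q,\leftarrow)$, let $K^+$ consist of the $(q,\to)$, and let $E=K^-\cup K^+\cup\{\mathrm{acc},\mathrm{rej}\}$. Put
\[
D=|E|-1=2|Q|-2 .
\]
On a given input each element of $E$ names a configuration, so a function on configurations gives a function on $E$. (If $x$ is empty, $\star$ and one of the $(q,\leftarrow)$ name the same configuration; this does no harm.)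

Given $x,\sigma^-,\tau^-$ and $\kappa\in K^-$, start $M$ in $\kappa$ and let it run until it halts or its head enters the right part. The outcome is $\mathrm{acc}$ or $\mathrm{rej}$ if a halting state is entered, even in a move that crosses the cut; it is $(q,\to)$ if the head crosses in a non-halting state $q$; and \emph{by convention it is $\mathrm{rej}$ if $M$ stays in the left part forever}. Let $P^-_{x,\sigma^-,\tau^-}(\kappa,\cdot)$ be the distribution of the outcome, a probability distribution on $E$. Until the outcome is determined the head stays on ${\vdash}x$, so the distribution depends only on the data shown. Define $P^+_{y,\sigma^+,\tau^+}(\kappa,\cdot)$ for $\kappa\in K^+$ in the mirror-image way, with outcomes $\mathrm{acc}$, $\mathrm{rej}$, $(q,\leftarrow)$ and the same convention. The convention is needed because the time bound concerns runs from $\star$ only: from a configuration that cannot be reached from $\star$ the machine may well run forever. For $V\colon E\to\mathbb{R}$ and either kernel $P$ we write $PV(\kappa)=\sum_{\kappa'\in E}P(\kappa,\kappa')V(\kappa')$.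

Fix $xy$ and $(\sigma,\tau)$, and run $M$ from $\star$. Put $Y_0=\star$, let $Y_1$ be the outcome of the run in the left part, let $Y_2$ be the outcome of the following run in the right part if $Y_1\in K^+$, and so on. Let $\nu\le\infty$ be the first $t$ with $Y_t\in\{\mathrm{acc},\mathrm{rej}\}$. By the Markov property of the run, this \emph{crossing chain} is a Markov chain that moves from $\kappa\in K^-$ according to $P^-_{x,\sigma^-,\tau^-}(\kappa,\cdot)$ and from $\kappa\in K^+$ according to $P^+_{y,\sigma^+,\tau^+}(\kappa,\cdot)$. Each of its steps takes at least one move of $M$, so $\nu\le H$, and $M$ accepts if and only if $\nu<\infty$ and $Y_\nu=\mathrm{acc}$.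

A function $V$ with $PV\le V$ is called \emph{superharmonic}. The next lemma says that a function that is superharmonic up to an additive error bounds the acceptance probability. It is the place where the size of the running time matters.

\begin{lemma}\label{lem:sound}
Let $V\colon E\to[0,\infty)$ and $\gamma\ge0$. Suppose that $P^-_{x,\sigma^-,\tau^-}V(\kappa)\le V(\kappa)+\gamma$ for all $\kappa\in K^-$ and $P^+_{y,\sigma^+,\tau^+}V(\kappa)\le V(\kappa)+\gamma$ for all $\kappa\in K^+$. Then on input $xy$ under $(\sigma,\tau)$,
\[
\Pr[\text{accept}]\cdot V(\mathrm{acc})\le V(\star)+\gamma\,T_M(|xy|).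
\]
\end{lemma}

\begin{proof}
Write $t\wedge\nu=\min(t,\nu)$. If $\nu>t$, then $Y_t\in K^-\cup K^+$, and the conditional expectation of $V(Y_{t+1})$ given $Y_0,\dots,Y_t$ is at most $V(Y_t)+\gamma$. If $\nu\le t$, then $Y_{(t+1)\wedge\nu}=Y_{t\wedge\nu}$. Hence $\mathbb{E}[V(Y_{(t+1)\wedge\nu})]\le\mathbb{E}[V(Y_{t\wedge\nu})]+\gamma\Pr[\nu>t]$. Summing, and using $\sum_{t\ge0}\Pr[\nu>t]=\mathbb{E}[\nu]\le\mathbb{E}[H]\le T_M(|xy|)$, we get $\mathbb{E}[V(Y_{t\wedge\nu})]\le V(\star)+\gamma\,T_M(|xy|)$ for all $t$. Since $V\ge0$, the left side is at least $V(\mathrm{acc})\Pr[\nu\le t,\ Y_\nu=\mathrm{acc}]$, which tends to $V(\mathrm{acc})\Pr[\text{accept}]$.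
\end{proof}

\section{One certificate against all existential strategies}\label{sec:value}

Let $w\notin L$, and let $\tau$ be a universal strategy that keeps the acceptance probability at most $a$. For each $\sigma$ the acceptance probabilities under $(\sigma,\tau)$ give a certificate for that $\sigma$ alone. To place $w$ in a $0$-rectangle we need one function that is superharmonic for all $\sigma$ and still small at $\star$. The natural candidate is the optimal acceptance probability, a solution of $v(c)=\max_{c'}v(c')$ at existential configurations and of the averaging equations elsewhere. The difficulty is to see that a single memoryless strategy attains it, for only then does the hypothesis $w\notin L$ bound $v(\star)$. Choosing a maximizing move everywhere is not enough: if $c$ has the allowed moves $c\to c$ and $c\to\mathrm{acc}$, then $v(c)=1$ and both moves are maximizing, but the first one never accepts. Discounting the reward by a factor $\lambda<1$ per move removes such ties.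

Let $p^{\sigma,\tau}(c,c')$ be the probability of passing from $c$ to $c'$ in one move under $(\sigma,\tau)$.

\begin{lemma}\label{lem:value}
Fix an input $w$ and a universal strategy $\tau$. There is an existential strategy $\sigma_*$ such that $v(c)=\Pr[M\text{ accepts from }c\text{ under }(\sigma_*,\tau)]$ satisfies
\begin{equation}\label{eq:step}
\sum_{c'}p^{\sigma,\tau}(c,c')\,v(c')\le v(c)
\end{equation}
for every existential strategy $\sigma$ and every non-halting configuration $c$.
\end{lemma}

\begin{proof}
Let $U$ be the set of real functions $u$ on configurations with $u(\mathrm{acc})=1$ and $u(\mathrm{rej})=0$, with the distance $\max_c|u(c)-u'(c)|$; it is a complete metric space. For $0<\lambda<1$ and an existential strategy $\sigma$ define $B^\sigma_\lambda,B_\lambda\colon U\to U$ at non-halting $c$ by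
\[
B^\sigma_\lambda u(c)=\lambda\sum_{c'}p^{\sigma,\tau}(c,c')\,u(c'),\qquad B_\lambda u(c)=\max_\sigma B^\sigma_\lambda u(c).
\]
The value $B^\sigma_\lambda u(c)$ depends on $\sigma$ only through the move selected at $c$, and not at all if $c$ is not existential. So for each $u$ one strategy attains the maximum at all $c$ simultaneously. Each $B^\sigma_\lambda$ multiplies distances by at most $\lambda$, and so does $B_\lambda$, because $|\max_\sigma f(\sigma)-\max_\sigma g(\sigma)|\le\max_\sigma|f(\sigma)-g(\sigma)|$. By the Banach fixed point theorem each of these maps has exactly one fixed point.

Conditioning on the first move shows that $c\mapsto\mathbb{E}_c^{\sigma,\tau}[\lambda^H;\text{accept}]$, the expectation of $\lambda^H$ times the indicator of acceptance for the run started at $c$, is the fixed point of $B^\sigma_\lambda$. Let $u_\lambda$ be the fixed point of $B_\lambda$ and let $\sigma_\lambda$ attain the maximum for $u_\lambda$ at all $c$. Then $u_\lambda=B^{\sigma_\lambda}_\lambda u_\lambda$, so $u_\lambda(c)=\mathbb{E}_c^{\sigma_\lambda,\tau}[\lambda^H;\text{accept}]$.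

There are finitely many strategies on $w$, so there are a strategy $\sigma_*$ and a sequence $\lambda_i\uparrow1$ with $\sigma_{\lambda_i}=\sigma_*$ for all $i$. On the event of acceptance $H$ is finite and $\lambda_i^H\uparrow1$, so $u_{\lambda_i}(c)\to v(c)$ by monotone convergence. For every $\sigma$ we have $B^\sigma_{\lambda_i}u_{\lambda_i}\le B_{\lambda_i}u_{\lambda_i}=u_{\lambda_i}$, and the limit of this inequality between finite sums is \eqref{eq:step}.
\end{proof}

We now pass from single moves to crossings.

\begin{lemma}\label{lem:exact}
Let $xy\notin L$. There are a universal strategy $\tau=(\tau^-,\tau^+)$ and a function $v\colon E\to[0,1]$ with $v(\mathrm{rej})=0$, $v(\mathrm{acc})=1$, $v(\star)\le a$, such that $P^-_{x,\sigma^-,\tau^-}v\le v$ on $K^-$ for every $\sigma^-$, and $P^+_{y,\sigma^+,\tau^+}v\le v$ on $K^+$ for every $\sigma^+$.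
\end{lemma}

\begin{proof}
Let $\tau$ keep the acceptance probability at most $a$ against every existential strategy, and take $\sigma_*$ and $v$ from Lemma~\ref{lem:value}. Then $v(\star)\le a$, since it is the acceptance probability under $(\sigma_*,\tau)$. Let $\sigma$ be any existential strategy and let $\kappa$ lie in $K^-$ or in $K^+$; every left or right strategy is a half of some $\sigma$. Let $c_0,c_1,\dots$ be the run from $\kappa$ under $(\sigma,\tau)$, and let $\zeta\le\infty$ be the first time at which it halts or crosses the cut. By \eqref{eq:step}, $\mathbb{E}[v(c_{t\wedge\zeta})]$ does not increase with $t$, so it is at most $v(\kappa)$. As $v\ge0$, this gives $\mathbb{E}[v(c_\zeta);\zeta\le t]\le v(\kappa)$, and in the limit $\mathbb{E}[v(c_\zeta);\zeta<\infty]\le v(\kappa)$. The left side equals $Pv(\kappa)$ for the kernel $P$ of the part containing $\kappa$, because the event $\zeta=\infty$ is assigned to $\mathrm{rej}$, where $v=0$.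
\end{proof}

The last line is the reason for counting an endless run as $\mathrm{rej}$: assigned to $\mathrm{acc}$, it would add to $Pv(\kappa)$ a term that $v(\kappa)$ does not control.

\section{Rounding through a concave function}\label{sec:round}

We have to replace $v$ by a member of a small family that does not depend on $x$ and $y$. Rounding the values of $v$ to multiples of a mesh $\mu$ preserves superharmonicity up to an error of order $\mu$; Lemma~\ref{lem:sound} then requires $\mu\ll1/T_M$, and the family has a size polynomial in $T_M$, which is too large. Section~\ref{sec:toy} suggests rounding the gaps between consecutive values of $v$ multiplicatively, shrinking later gaps more. In general terms, the rounded function is $\varphi\circ v$ for a concave increasing $\varphi$, and such a composition preserves superharmonicity by Jensen's inequality: for a concave $\varphi$ on $[0,1]$, points $t_\kappa\in[0,1]$ and a probability distribution $P$, one has $\sum P(\kappa)\varphi(t_\kappa)\le\varphi(\sum P(\kappa)t_\kappa)$.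

Let $\theta,\xi\in(0,1)$, and let $\Gamma=\{0\}\cup\{\theta^e\mid e\in\mathbb{Z}_{\ge0},\ \theta^e\ge\xi\}$. Let $\mathcal{V}(\theta,\xi)$ be the set of functions $V\colon E\to[0,\infty)$ of the form
\[
V(\kappa)=\sum_{j<\ell(\kappa)}d_j\qquad\text{with }\ell\colon E\to\{0,\dots,D\}\text{ and }d_0,\dots,d_{D-1}\in\Gamma .
\]
The map $\ell$ records the order of the values and the $d_j$ are the gaps. Since $|E|=D+1$ and $|\Gamma|\le2+\log_{1/\theta}(1/\xi)$,
\begin{equation}\label{eq:count}
|\mathcal{V}(\theta,\xi)|\le(D+1)^{D+1}\bigl(2+\log_{1/\theta}(1/\xi)\bigr)^{D}.
\end{equation}

\begin{lemma}\label{lem:round}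
Let $v\colon E\to[0,1]$ satisfy $v(\mathrm{rej})=0$ and $v(\mathrm{acc})=1$. There is $V\in\mathcal{V}(\theta,\xi)$ with $V\le v$ and $V(\mathrm{acc})\ge\theta^D-D\xi$ such that, for every $\kappa\in E$ and every probability distribution $P$ on $E$,
\[
\sum_{\kappa'}P(\kappa')v(\kappa')\le v(\kappa)\quad\Longrightarrow\quad\sum_{\kappa'}P(\kappa')V(\kappa')\le V(\kappa)+D\xi .
\]
\end{lemma}

\begin{proof}
Let $0=u_0<u_1<\dots<u_m=1$ be the values of $v$, so $1\le m\le D$. Put $\Delta_j=u_{j+1}-u_j$ for $0\le j<m$, and define $\ell(\kappa)$ by $v(\kappa)=u_{\ell(\kappa)}$. Let $\tilde d_j$ be the largest power $\theta^e$, $e\in\mathbb{Z}_{\ge0}$, that is at most $\theta^j\Delta_j$. Then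
\[
\theta^{j+1}\Delta_j<\tilde d_j\le\theta^j\Delta_j :
\]
if $e\ge1$, maximality gives $\theta^{e-1}>\theta^j\Delta_j$, and if $e=0$, then $\tilde d_j=1>\theta^{j+1}\Delta_j$.

Let $\varphi\colon[0,1]\to\mathbb{R}$ be the continuous function with $\varphi(0)=0$ that is linear on each $[u_j,u_{j+1}]$ with slope $\tilde d_j/\Delta_j\in(\theta^{j+1},\theta^j]$. These intervals of slopes are disjoint and move down as $j$ grows, so the slopes decrease and $\varphi$ is concave. All slopes lie in $(\theta^m,1]$, so $\varphi$ is increasing, $\varphi(t)\le t$, and $\varphi(1)\ge\theta^m\ge\theta^D$. Put $\tilde V=\varphi\circ v$; thus $\tilde V(\kappa)=\sum_{j<\ell(\kappa)}\tilde d_j$, $\tilde V\le v$ and $\tilde V(\mathrm{acc})\ge\theta^D$. If $\sum Pv\le v(\kappa)$, then Jensen's inequality and monotonicity give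
\[
\sum_{\kappa'}P(\kappa')\tilde V(\kappa')\le\varphi\Bigl(\sum_{\kappa'}P(\kappa')v(\kappa')\Bigr)\le\varphi(v(\kappa))=\tilde V(\kappa).
\]

So far nothing is lost additively, but the exponents are unbounded. Let $d_j=\tilde d_j$ if $j<m$ and $\tilde d_j\ge\xi$, let $d_j=0$ otherwise, and let $V(\kappa)=\sum_{j<\ell(\kappa)}d_j$. Then $V\in\mathcal{V}(\theta,\xi)$, and $V\le\tilde V\le V+D\xi$ because at most $D$ terms, each smaller than $\xi$, were dropped. Hence $V\le v$, $V(\mathrm{acc})\ge\theta^D-D\xi$, and $\sum PV\le\sum P\tilde V\le\tilde V(\kappa)\le V(\kappa)+D\xi$.
\end{proof}

The function $V$ depends on $v$ only, and the implication holds for all $P$ at once. This is essential, since $V$ has to serve the kernels of all existential strategies.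

\section{Covering the matrix with few rectangles}\label{sec:cover}

\begin{proposition}\label{prop:cover}
Let a two-player machine $M$ with a non-halting initial state accept $L$ with thresholds $a<b$, and let $D=2|Q|-2$. There is a constant $C$ such that, for every $n$, the $0$'s of $A_n$ are covered by at most $C\,(1+\log T_M(2n))^D$ $0$-rectangles and the $1$'s by at most as many $1$-rectangles.
\end{proposition}

\begin{proof}
The $1$-rectangles of $A_n$ are the $0$-rectangles of the matrix of $\Sigma^*\setminus L$. By Lemma~\ref{lem:dual} it suffices to cover the $0$'s and to take the larger of the constants for $M$ and $\overline M$.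

Choose $\theta,\eta\in(0,1)$, independent of $n$, with
\begin{equation}\label{eq:gap}
\theta^D>\eta\qquad\text{and}\qquad\frac{a+\eta}{\theta^D-\eta}<b .
\end{equation}
This is possible because the fraction tends to $a<b$ as $\theta\to1$ and $\eta\to0$. Put $T=T_M(2n)\ge1$, $\gamma=\eta/T\le\eta$ and $\xi=\gamma/D$. Then $\log(1/\xi)=\log(D/\eta)+\log T$, so \eqref{eq:count} gives $|\mathcal{V}(\theta,\xi)|\le C(1+\log T)^D$ with $C$ independent of $n$.

Call $V\in\mathcal{V}(\theta,\xi)$ \emph{admissible} if $V(\star)\le a$ and $V(\mathrm{acc})\ge\theta^D-\eta$. For admissible $V$ define subsets of $\Sigma^{\le n}$ by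
\begin{align*}
R_V&=\{x\mid\exists\tau^-\ \forall\sigma^-\ \forall\kappa\in K^-:\ P^-_{x,\sigma^-,\tau^-}V(\kappa)\le V(\kappa)+\gamma\},\\
C_V&=\{y\mid\exists\tau^+\ \forall\sigma^+\ \forall\kappa\in K^+:\ P^+_{y,\sigma^+,\tau^+}V(\kappa)\le V(\kappa)+\gamma\}.
\end{align*}

\emph{Each $R_V\times C_V$ is a $0$-rectangle.} Let $x\in R_V$ and $y\in C_V$ with witnesses $\tau^-$ and $\tau^+$, and let $\tau=(\tau^-,\tau^+)$. For every $\sigma=(\sigma^-,\sigma^+)$, Lemma~\ref{lem:sound} applies, and $T_M(|xy|)\le T$, so $\Pr[\text{accept}]\cdot(\theta^D-\eta)\le a+\gamma T=a+\eta$. By \eqref{eq:gap} the acceptance probability under $(\sigma,\tau)$ is less than $b$. Thus no $\sigma$ achieves $b$ against $\tau$, and $xy\notin L$.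

\emph{Every $0$ is covered.} Let $x,y\in\Sigma^{\le n}$ with $xy\notin L$. Take $\tau$ and $v$ from Lemma~\ref{lem:exact}, and $V$ from Lemma~\ref{lem:round}. Then $V(\star)\le v(\star)\le a$ and $V(\mathrm{acc})\ge\theta^D-\gamma\ge\theta^D-\eta$, so $V$ is admissible. The implication in Lemma~\ref{lem:round}, applied to the distributions $P^-_{x,\sigma^-,\tau^-}(\kappa,\cdot)$ and $P^+_{y,\sigma^+,\tau^+}(\kappa,\cdot)$, gives $x\in R_V$ and $y\in C_V$, since $D\xi=\gamma$.
\end{proof}

The gap between the thresholds pays for both losses, the factor $\theta^D$ from the concave distortion and the term $\eta$ from the dropped gaps. It has to be constant: \eqref{eq:gap} forces $\theta^D>a/b$, and $\Gamma$ has about $\log(1/\xi)/\log(1/\theta)$ points. The values of the transition probabilities were not used anywhere. For a 2npfa the quantifier over $\tau$ is absent, so a row lies in $R_V$ if $V$ is nearly superharmonic for all left strategies; in the $1$-rectangles, which come from $\overline M$, a row needs one good left strategy, and $V$ approximates a rejection probability.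

\section{From covers to rank}\label{sec:rank}

A small cover of one kind of entry does not bound the rank. Let $B$ be the matrix $[i\ne j]$ with $0\le i,j<2^t$. Its $1$'s are covered by the $2t$ rectangles ``bit $g$ of $i$ is $z$ and bit $g$ of $j$ is $1-z$'', while $B$ is the sum of the identity and the all-ones matrix and has rank at least $2^t-1$. With both covers the rank is small. The following is the argument of Aho, Ullman and Yannakakis, stated for rank.

\begin{lemma}\label{lem:rank}
Let $h,k\ge0$ be integers and let $B$ be a $0/1$ matrix whose $0$'s are covered by fewer than $2^h$ $0$-rectangles and whose $1$'s are covered by at most $k$ $1$-rectangles. Then $\operatorname{rank}B\le(k+1)^h$.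
\end{lemma}

\begin{proof}
We use induction on $h+k$. If $h=0$, then $B$ has no $0$ and its rank is at most $1$. If $B$ has no $1$, in particular if $k=0$, its rank is $0$. Let $h,k\ge1$ and let $R\times C$ be a $1$-rectangle of the cover. A $0$-rectangle $R'\times C'$ has no entry in common with $R\times C$, so $R\cap R'=\emptyset$ or $C\cap C'=\emptyset$. One of the two alternatives holds for at least half of the $0$-rectangles of the cover. Hypotheses and conclusion are invariant under transposition, so we may assume that it is $R\cap R'=\emptyset$.

Split $B$ into the submatrix $B_1$ on the rows $R$ and the submatrix $B_2$ on the other rows; the restriction of a rectangle to a submatrix is a rectangle of the same kind. At most half of the $0$-rectangles meet $B_1$, so fewer than $2^{h-1}$ cover its $0$'s, at most $k$ cover its $1$'s, and $\operatorname{rank}B_1\le(k+1)^{h-1}$. The rectangle $R\times C$ does not meet $B_2$, so at most $k-1$ rectangles cover its $1$'s, fewer than $2^h$ cover its $0$'s, and $\operatorname{rank}B_2\le k^h$. Therefore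
\[
\operatorname{rank}B\le k^h+(k+1)^{h-1}\le k(k+1)^{h-1}+(k+1)^{h-1}=(k+1)^h.\qedhere
\]
\end{proof}

\section{The rank of a nonregular language}\label{sec:nonreg}

Write $L(w)\in\mathbb{F}_2$ for the indicator of $L$ and $\rho(n)=\operatorname{rank}A_n$. Since $A_n$ is a submatrix of $A_{n+1}$, the function $\rho$ is nondecreasing. We need a linear lower bound on $\rho$, and it can only hold for infinitely many $n$. Indeed, for the nonregular language $\{0^{10^t}\mid t\ge1\}$ over $\{0\}$ and $n=3\cdot10^t+3$, we have $2n<10^{t+1}$, so the rows $0^i$ with $i>10^t$ vanish and $\rho(n)\le10^t+1=n/3$.

The plan is as follows. If $\rho$ grows slowly, it pauses at some $m$. A pause yields a regular language of small rank that agrees with $L$ on short words, and the first word on which the two differ forces a jump of $\rho$.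

A \emph{linear representation of dimension $r$} consists of a row vector $c\in\mathbb{F}_2^{1\times r}$, matrices $U_s\in\mathbb{F}_2^{r\times r}$ for $s\in\Sigma$, and a column vector $f\in\mathbb{F}_2^r$. It defines $S(w)=c\,U_wf$, where $U_{w_1\cdots w_t}=U_{w_1}\cdots U_{w_t}$ and $U_\Lambda$ is the identity for the empty word $\Lambda$. The language $\{w\mid S(w)=1\}$ is regular: it is accepted by the DFA with state set $\mathbb{F}_2^{1\times r}$, initial state $c$, transitions $u\mapsto uU_s$ and accepting states $u$ with $uf=1$. This is the reason for working over a finite field.

\begin{lemma}\label{lem:plateau}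
If $\rho(m)=\rho(m+1)=r$, there is a linear representation of dimension $r$ with $S(w)=L(w)$ for all $|w|\le m+1$.
\end{lemma}

\begin{proof}
Let $G_x$ be the row of $A_{m+1}$ indexed by $x$, so $G_x(y)=L(xy)$ for $|x|,|y|\le m+1$, and let $W$ be the row space of $A_{m+1}$. Choose a set $Z\subseteq\Sigma^{\le m}$ of $r$ words whose rows in $A_m$ are linearly independent. These rows are the restrictions of the $G_z$, $z\in Z$, to the columns in $\Sigma^{\le m}$. So the $G_z$ are independent, they form a basis of $W$ because $\dim W=r$, and restriction to the columns in $\Sigma^{\le m}$ is injective on $W$ because it maps this basis to independent vectors.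

For $|x|\le m+1$ write $G_x=\sum_{z\in Z}c_{x,z}G_z$ and let $c_x=(c_{x,z})_{z\in Z}$. Put $c=c_\Lambda$, $(U_s)_{z,z'}=c_{zs,z'}$, which is defined since $|zs|\le m+1$, and $f_z=L(z)$. We claim that $c_{xs}=c_xU_s$ for $|x|\le m$ and $s\in\Sigma$. For $|y|\le m$ the word $sy$ indexes a column of $A_{m+1}$, and
\[
G_{xs}(y)=G_x(sy)=\sum_zc_{x,z}G_z(sy)=\sum_zc_{x,z}G_{zs}(y)=\sum_{z'}(c_xU_s)_{z'}G_{z'}(y).
\]
So $G_{xs}$ and $\sum_{z'}(c_xU_s)_{z'}G_{z'}$ are elements of $W$ with the same restriction; they are equal, and so are their coordinates. By induction on the length, $c\,U_w=c_w$ for $|w|\le m+1$, and then $S(w)=c_wf=\sum_zc_{w,z}G_z(\Lambda)=G_w(\Lambda)=L(w)$.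
\end{proof}

\begin{lemma}\label{lem:jump}
Let $S$ be given by a linear representation of dimension $r$, let $S\ne L$, and let $N_0$ be the length of a shortest word $w$ with $S(w)\ne L(w)$. Then $\rho(N_0)\ge N_0+1-r$.
\end{lemma}

\begin{proof}
For $0\le i,j\le N_0$ let $x_i$ be the prefix of $w$ of length $i$ and let $y_j$ be the suffix of $w$ of length $N_0-j$. Then $|x_iy_j|=N_0+i-j$ and $x_iy_i=w$. Let $F=L+S$. The matrix $[F(x_iy_j)]$ has entries $0$ for $i<j$, by the minimality of $w$, and entries $F(w)=1$ for $i=j$. It is triangular with unit diagonal and has rank $N_0+1$. The matrix $[S(x_iy_j)]=[(cU_{x_i})(U_{y_j}f)]$ is a product of an $(N_0+1)\times r$ and an $r\times(N_0+1)$ matrix and has rank at most $r$. Rank is subadditive, so $[L(x_iy_j)]$, which is a submatrix of $A_{N_0}$, has rank at least $N_0+1-r$.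
\end{proof}

\begin{lemma}\label{lem:nonreg}
If $L$ is not regular, then $\operatorname{rank}A_n>n/3$ for infinitely many $n$.
\end{lemma}

\begin{proof}
Suppose that $\rho(n)\le n/3$ for all $n\ge n_0$. If $\rho(m+1)>\rho(m)$ held for all $m\ge n_0$, then $\rho(n)\ge n-n_0>n/3$ for large $n$. So there is $m\ge n_0$ with $\rho(m)=\rho(m+1)=r\le m/3$. Take $S$ from Lemma~\ref{lem:plateau}. It defines a regular language, so $S\ne L$, and the shortest word of disagreement has length $N_0\ge m+2$. By Lemma~\ref{lem:jump}, $\rho(N_0)\ge N_0+1-m/3>2N_0/3\ge N_0/3$, although $N_0\ge n_0$. This is a contradiction.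
\end{proof}

\section{Proof of Theorem~\ref{thm:general}}\label{sec:final}

Let $M$ accept a nonregular language $L$; its initial state is then non-halting. For each $n$ let $k\ge1$ be the least integer such that at most $k$ rectangles of each kind cover the $0$'s and the $1$'s of $A_n$. By Proposition~\ref{prop:cover}, where we may take $C\ge1$, we have $k\le C(1+\log T_M(2n))^D$. Apply Lemma~\ref{lem:rank} with $h=\lfloor\log k\rfloor+1$, so that $k<2^h$. Since $k+1\le2k$ and $h\le1+\log k$,
\[
\operatorname{rank}A_n\le(k+1)^h\le2^{(1+\log k)^2}.
\]
By Lemma~\ref{lem:nonreg} there are infinitely many $n\ge3$ with $n/3<2^{(1+\log k)^2}$, that is, $1+\log k>\sqrt{\log(n/3)}$. For these $n$,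
\[
\log\bigl(1+\log T_M(2n)\bigr)\ge\frac{\log k-\log C}{D}>\frac{\sqrt{\log(n/3)}-1-\log C}{D}.
\]
Let $c=1/(2D)$. Since $\log(n/3)/\log(2n)\to1$, the right side is at least $1+c\sqrt{\log(2n)}$ once $n$ is large. Then
\[
\log T_M(2n)\ge2\cdot2^{c\sqrt{\log(2n)}}-1\ge2^{c\sqrt{\log(2n)}},
\]
which is the first assertion, at infinitely many lengths $2n$.

If $M$ runs in expected time $T$ and accepts a nonregular language, then $\log\log T(n)\ge c\sqrt{\log n}$ for infinitely many $n$, which is incompatible with $\log\log T(n)=o(\sqrt{\log n})$. The bound $T(n)=2^{(\log n)^{O(1)}}$ satisfies this condition, because $\log\log T(n)=O(\log\log n)$. Finally, a DFA, run as in Section~\ref{sec:model}, accepts with probability $1\ge b$ on $L$ and $0\le a$ off $L$, and it makes at most $n+2$ moves on inputs of length at most $n$. So every regular language is accepted in expected time $T$ when $T(n)\ge n+2$ for all $n$. This completes the proof of Theorem~\ref{thm:general}, and with it of Theorem~\ref{thm:main}. \qed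

\begin{thebibliography}{1}

\bibitem{power}
\emph{On the Power of Finite Automata},
\texttt{http://research.cs.wisc.edu/techreports/1994/TR1219.pdf}

\end{thebibliography}
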